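# Neumann eigenvalues of a domain and of the ball: the sum of the first $N$ reciprocals

## 1. Rectangles of area one against the disk

Take a rectangle $(0,a)\times(0,b)$ with $ab=1$ and $a\ge b$. Its Neumann eigenfunctions are the products $\cos(j\pi x/a)\cos(k\pi y/b)$, $j,k\ge 0$, with eigenvalues $\pi^2(j^2/a^2+k^2/b^2)$. Put $s=a^2\ge 1$, so $b^2=1/s$. The eigenvalue $0$ comes from the constants. The next two are
$$\mu_2=\frac{\pi^2}{s},\qquad \mu_3=\min\Big\{\frac{4\pi^2}{s},\ \pi^2 s\Big\},$$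
and the minimum is $\pi^2s$ exactly when $s\le 2$.

How do these compare with the disk of area one? Its radius satisfies $R^2=1/\pi$. We shall see in Section 3 that $\mu_2=\mu_3=\kappa_2^2/R^2=\pi\kappa_2^2$, where $\kappa_2$ is the first positive zero of $J_1'$. A rough value is easy to get. With $y=s^2$, the power series of $2J_1$ gives
$$2J_1'(s)=1-\frac{3y}{8}+\frac{5y^2}{192}-\frac{7y^3}{9216}+\frac{9y^4}{737280}-\cdots .$$
For $0\le y\le 4$ the terms from the cubic one on alternate in sign and decrease in size. Hence the sum is at least the cubic truncation, which is decreasing on $[0,\pi]$ (its derivative is at most $-\frac38+\frac{10\pi}{192}<0$) and equals about $0.055$ at $y=\pi$. So $\kappa_2^2>\pi$. At $y=3.4$ the quartic truncation is about $-0.002$, and it bounds the sum from above. So $\kappa_2^2<3.4$, and the double eigenvalue $\pi\kappa_2^2$ of the disk lies between $\pi^2\approx 9.87$ and $3.4\,\pi\approx 10.68$.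

Now compare. The square has $\mu_2=\mu_3=\pi^2$, both below the disk. The rectangle with $s=2$ has $\mu_2=\pi^2/2\approx 4.9$ and $\mu_3=2\pi^2\approx 19.7$. So $\mu_3$ alone can be much larger than for the disk. Even the arithmetic mean $\frac12(\mu_2+\mu_3)=\frac{5\pi^2}{4}\approx 12.3$ beats the disk. For reciprocals things look different:
$$\frac1{\mu_2}+\frac1{\mu_3}=\frac{1}{\pi^2}\Big(s+\frac1s\Big)\ge\frac{2}{\pi^2}\quad(1\le s\le 2),\qquad \frac1{\mu_2}+\frac1{\mu_3}=\frac{5s}{4\pi^2}\ge\frac{5}{2\pi^2}\quad(s\ge2).$$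
The best rectangle is the square, with value $2/\pi^2\approx 0.203$, and the disk has the smaller value $2/(\pi\kappa_2^2)<2/\pi^2$. When $\mu_3$ is large, the rectangle is long, so $\mu_2$ is small, and the reciprocal of the small one dominates.

This suggests a question in every dimension $N\ge2$. The ball has an $N$-fold first nonzero eigenvalue, so we should add up $N$ reciprocals: is it true that, among domains of a given volume, the ball minimizes $\sum_{i=2}^{N+1}1/\mu_i(\Omega)$? This is Open problem 23 in the text listed as "Antoine Henrot". The answer is yes.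

## 2. Domains, min–max and the four statements

**Definition (domain, Neumann eigenvalues).** A *domain* is a bounded, connected open set $\Omega\subset\mathbb R^N$ with Lipschitz boundary. Its Neumann eigenvalues
$$0=\mu_1(\Omega)<\mu_2(\Omega)\le\mu_3(\Omega)\le\cdots$$
are the numbers $\mu$ for which $-\Delta u=\mu u$ in $\Omega$, $\partial u/\partial n=0$ on $\partial\Omega$ has a nontrivial solution, repeated according to multiplicity.

Because $\partial\Omega$ is Lipschitz, $H^1(\Omega)$ embeds compactly in $L^2(\Omega)$. The textbook min–max principle then reads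
$$\mu_k(\Omega)=\min_{\dim V=k}\ \max_{u\in V\setminus\{0\}}\frac{\int_\Omega|\nabla u|^2}{\int_\Omega u^2},\qquad V\subset H^1(\Omega).$$
We use it in the following form. If $W\subset H^1(\Omega)$ is a $j$-dimensional space of functions of mean zero and $\int|\nabla u|^2\le\Lambda\int u^2$ on $W$, then $\mu_{j+1}(\Omega)\le\Lambda$. Indeed, let $V=\mathbb R\oplus W$, of dimension $j+1$. For $c\in\mathbb R$ and $u\in W$, orthogonality to constants gives $\int|\nabla(c+u)|^2=\int|\nabla u|^2\le\Lambda\int u^2\le\Lambda\int(c+u)^2$.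

For symmetric matrices, $X\ge Y$ means $e^TXe\ge e^TYe$ for all $e$. If $X\ge Y$ and $W\ge0$, then $\operatorname{tr}(WX)\ge\operatorname{tr}(WY)$.

**Standing notation.** $\omega_N$ is the volume of the unit ball, $R=(|\Omega|/\omega_N)^{1/N}$, $B$ is a ball of radius $R$ (so $|B|=|\Omega|$), and $\mu_B:=\mu_2(B)$. Lemma 1 below shows $\mu_2(B)=\dots=\mu_{N+1}(B)=\mu_B=\kappa_N^2/R^2$ with $\kappa_N$ depending only on $N$.

**Theorem 1.** For every domain $\Omega$,
$$\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}\ \ge\ \frac N{\mu_B}=\sum_{i=2}^{N+1}\frac1{\mu_i(B)},\tag{1}$$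
with equality if and only if $\Omega$ is a ball.

**Theorem 2.** For every domain $\Omega$,
$$\sum_{i=2}^{N+1}\frac1{1+R^2\mu_i(\Omega)}\ \ge\ \frac N{1+R^2\mu_B},\tag{2}$$
with equality if and only if $\Omega$ is a ball.

**Theorem 3.** (a) For every $p\ge p_N:=\kappa_N^2/(1+\kappa_N^2)$ (note $p_N<1$), $\sum_{i=2}^{N+1}\mu_i(\Omega)^{-p}\ge N\mu_B^{-p}$.

(b) Let $q_N=\frac N2\log_2\frac N{N-1}$. For $q>q_N$ the inequality $\frac1N\sum_{i=2}^{N+1}\mu_i(\Omega)^q\le\mu_B^q$ fails for some domain. Here $q_N<1$ for $N\ge3$, so for $N\ge3$ the harmonic mean in Theorem 1 cannot be replaced by the arithmetic mean.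

Theorem 1 is the statement that the harmonic mean of $\mu_2,\dots,\mu_{N+1}$ is at most $\mu_B$. For $N=2$ the rectangle with $s=2$ in Section 1 already rules out the arithmetic mean.

**Definition (asymmetry).** $\mathcal A(\Omega)=\inf\{|\Omega\triangle B'|/|\Omega| : B'\text{ a ball},\ |B'|=|\Omega|\}$.

It vanishes for balls and is at most $2$. For a rectangle with sides $a$ and $b=1/a$ and a disk $B'$ of area one and radius $R$, the intersection has area at most $2Rb$, so $\mathcal A\ge 2-4Rb\to2$ as $a\to\infty$.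

**Theorem 4.** There is $c_N>0$ with
$$\sum_{i=2}^{N+1}\frac1{1+R^2\mu_i(\Omega)}-\frac N{1+R^2\mu_B}\ge c_N\mathcal A(\Omega)^2,\qquad \frac1{R^2}\Big(\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}-\frac N{\mu_B}\Big)\ge c_N\mathcal A(\Omega)^2 .$$
The exponent $2$ cannot be replaced by a smaller one in either estimate.

## 3. The first nonzero eigenvalue of the ball

Let $w(s)=c\,s^{-N/2}J_{N/2}(s)$ be the regular solution of $w''+\frac{N+1}sw'+w=0$ with $w(0)=1$; it is smooth and even. Let $j$ be its first positive zero, and put $G(s)=s\,w(s)$. Since $G(0)=G(j)=0$, $G'$ vanishes somewhere in $(0,j)$. Let $\kappa_N<j$ be the first positive zero of $G'$. For $N=2$ we have $G=2J_1$, as in Section 1. Put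
$$\mu=\frac{\kappa_N^2}{R^2},\qquad g(r)=G(\kappa_Nr/R)\quad(0\le r\le R).$$

We need three properties.

*The equation.* If $g=rv$, a direct computation gives $g''+\frac{N-1}rg'-\frac{N-1}{r^2}g=r\big(v''+\frac{N+1}rv'\big)$. Here $v$ is a constant times $w(\kappa_Nr/R)$, so $v''+\frac{N+1}rv'=-\mu v$ and
$$g''+\frac{N-1}rg'+\Big(\mu-\frac{N-1}{r^2}\Big)g=0\ \text{ on }(0,R),\qquad g(0)=0,\quad g'(R)=0.\tag{3}$$

*Monotonicity of $g$.* $G'(0)=w(0)=1>0$ and $\kappa_N$ is the first zero of $G'$, so $g'>0$ on $[0,R)$. Hence $g>0$ on $(0,R]$ and $g$ is strictly increasing on $[0,R]$.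

*Monotonicity of $g/r$.* Since $\kappa_N<j$, $v=g/r>0$ on $[0,R]$. From $(r^{N+1}v')'=-\mu r^{N+1}v<0$ and $r^{N+1}v'=0$ at $r=0$, we get $v'<0$ on $(0,R]$. So $g(r)/r$ is strictly decreasing.

Write $r=|x|$ and $n=x/|x|$ throughout.

**Lemma 1.** $\mu_2(B)=\mu$, with multiplicity exactly $N$ and eigenfunctions $g(r)\,n\cdot e$, $e\in\mathbb R^N$.

**Step 1: reduction to radial equations.** Since $n\cdot e$ is a spherical harmonic of degree one, (3) says that $g(r)\,n\cdot e$ is a Neumann eigenfunction with eigenvalue $\mu$. Now let $u$ be any eigenfunction of $B=B(0,R)$ with eigenvalue $\nu>0$. It is smooth up to the boundary. For a spherical harmonic $Y_l$ of degree $l$, put $f(r)=\int_{S^{N-1}}u(rn)Y_l(n)\,dn$. Then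
$$f''+\frac{N-1}rf'-\frac{l(l+N-2)}{r^2}f+\nu f=0,\qquad f'(R)=0.$$
The Taylor terms of $u$ at $0$ of degree less than $l$ restrict to the sphere as sums of harmonics of degree less than $l$, which are orthogonal to $Y_l$. So $f=O(r^l)$ and, for $l\ge1$, $f'=O(r^{l-1})$. By completeness of spherical harmonics some such $f$ is not identically zero. It remains to see which $\nu$ can occur for each $l$.

**Step 2: degrees $l\ge1$.** The purpose is to compare $f$ with $g$. Write $f=g\psi$; then $\psi=O(r^{l-1})$ is bounded, and $g\psi'=f'-g'\psi$ is bounded as well. Since $f'^2=g'(g\psi^2)'+g^2\psi'^2$, integration by parts gives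
$$\int_0^Rf'^2r^{N-1}dr=\big[r^{N-1}g'g\psi^2\big]_0^R-\int_0^R(r^{N-1}g')'g\psi^2\,dr+\int_0^Rg^2\psi'^2r^{N-1}dr .$$
The bracket vanishes because $g'(R)=0$ and $g(0)=0$. By (3), $(r^{N-1}g')'=-\big(\mu-\frac{N-1}{r^2}\big)g\,r^{N-1}$. Hence
$$\int_0^R\Big(f'^2+\frac{N-1}{r^2}f^2\Big)r^{N-1}dr=\mu\int_0^Rf^2r^{N-1}dr+\int_0^Rg^2\psi'^2r^{N-1}dr .$$
On the other hand, multiplying the equation for $f$ by $fr^{N-1}$ and integrating,
$$\int_0^R\Big(f'^2+\frac{l(l+N-2)}{r^2}f^2\Big)r^{N-1}dr=\nu\int_0^Rf^2r^{N-1}dr .$$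
For $l=1$ the left sides coincide, so $\nu\ge\mu$, with equality only if $\psi'\equiv0$, that is, $f\propto g$. For $l\ge2$ we have $l(l+N-2)>N-1$, so $\nu>\mu$.

**Step 3: degree $l=0$.** Here $f''+\frac{N-1}rf'+\nu f=0$. Since $\nu>0$ and $f\not\equiv0$, $f$ is not constant. Differentiating, $f'$ solves the $l=1$ equation with parameter $\nu$. The radial function $f$ is smooth and even in $r$, so $V=f'/r$ is smooth at $0$ and solves $V''+\frac{N+1}rV'+\nu V=0$. For two solutions smooth at $0$, the quantity $r^{N+1}(V_1V_2'-V_1'V_2)$ is constant and vanishes at $r=0$, so they are proportional. Thus $f'\propto G(\sqrt\nu\,r)$, and $f'(R)=0$ forces $w(\sqrt\nu R)=0$. So $\sqrt\nu R\ge j>\kappa_N$, that is, $\nu>\mu$.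

**Step 4: conclusion.** Every $\nu>0$ satisfies $\nu\ge\mu$. If $\nu=\mu$, only $l=1$ components occur, each with $f\propto g$, so $u=g(r)\,n\cdot e$. $\square$

So $\mu_B=\mu$. Extend $g$ by the constant $g(R)$ for $r>R$; the extension is $C^1$ because $g'(R)=0$. Set
$$\gamma=g(R)^2,\quad M_B=\frac1N\int_Bg^2,\quad D_B=\frac1N\int_B\Big(g'^2+(N-1)\frac{g^2}{r^2}\Big),\quad Z=M_B+R^2D_B .$$
Sum $\int_B|\nabla u|^2=\mu_B\int_Bu^2$ over $u=g\,n_i$, $i=1,\dots,N$. Since $\nabla(g\,n\cdot e)=g'(n\cdot e)n+\frac gr\big(e-(n\cdot e)n\big)$, we have $\sum_i|\nabla(gn_i)|^2=g'^2+(N-1)g^2/r^2$. Hence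
$$D_B=\mu_BM_B.\tag{4}$$

## 4. Weinberger's test functions, and why traces are not enough

**Step 1: centering.** We want the functions $g(r)\,n\cdot e$ to have mean zero on $\Omega$. Let $\Gamma(s)=\int_0^sg$. As $g(0)=0$, $x\mapsto\Gamma(|x|)$ is $C^1$ with bounded gradient $g(r)n$. So $p\mapsto\int_\Omega\Gamma(|x-p|)\,dx$ is $C^1$, and it tends to infinity with $|p|$. At a minimum point its gradient vanishes: $\int_\Omega g(|x-p|)\frac{x-p}{|x-p|}\,dx=0$. Translate $\Omega$ so that $p=0$ and let $B=B(0,R)$. Then, with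
$$u_e=g(r)\,n\cdot e,\qquad \int_\Omega u_e=0\quad\text{for all }e\in\mathbb R^N.\tag{5}$$
Each $u_e$ is $C^1$: near the origin $g/r$ is a smooth function of $r^2$, and $g$ is $C^1$ across $r=R$. It is Lipschitz since $g'$ and $g/r$ are bounded, so $u_e\in H^1(\Omega)$. Also $|\nabla u_e|^2=g'^2(n\cdot e)^2+\frac{g^2}{r^2}\big(|e|^2-(n\cdot e)^2\big)$.

**Step 2: two matrices.** To record all Rayleigh quotients at once, put
$$M=\int_\Omega g^2\,nn^T,\qquad D=\int_\Omega\Big(g'^2nn^T+\frac{g^2}{r^2}(I-nn^T)\Big),$$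
so that $e^TMe=\int_\Omega u_e^2$ and $e^TDe=\int_\Omega|\nabla u_e|^2$. Both are positive definite. If $e^TDe=0$, then $u_e$ is constant on the connected set $\Omega$, hence zero by (5). So in either degenerate case $u_e\equiv0$ on $\Omega$, and since $g>0$ for $r>0$, $x\cdot e=0$ on an open set, so $e=0$. In particular $e\mapsto u_e$ is injective.

**Step 3: the natural attempt.** Let $\lambda_1\ge\dots\ge\lambda_N$ be the eigenvalues of $D^{-1/2}MD^{-1/2}$. On the $D^{-1/2}$-image of the span of the first $j$ eigenvectors, $e^TMe\ge\lambda_je^TDe$, so Section 2 gives $1/\mu_{j+1}(\Omega)\ge\lambda_j$, and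
$$\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}\ \ge\ \operatorname{tr}(D^{-1}M).\tag{6}$$
On the ball, $M=M_BI$ and $D=D_BI$, and the right side is $N/\mu_B$. So it would suffice to show $\operatorname{tr}(D^{-1}M)\ge NM_B/D_B$.

Weinberger's comparison gives two facts about traces. Outside $B$ we have $g^2=\gamma$, inside $g^2\le\gamma$, and $|\Omega\setminus B|=|B\setminus\Omega|$; moving mass from $B\setminus\Omega$ to $\Omega\setminus B$ therefore raises $\int g^2$, so $\operatorname{tr}M\ge NM_B$. Likewise $\operatorname{tr}D\le ND_B$, because $g'^2+(N-1)g^2/r^2$ is at least $(N-1)\gamma/R^2$ in $B$ and at most that value outside. Together with $\mu_2\operatorname{tr}M\le\operatorname{tr}D$ this yields $\mu_2(\Omega)\le\mu_B$.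

For (6) the two trace bounds are not enough. Normalize $N=2$, $M_B=D_B=1$, and take the positive matrices
$$M=\begin{pmatrix}3/2&0\\0&1/2\end{pmatrix},\qquad D=\begin{pmatrix}5/4&0\\0&3/4\end{pmatrix}.$$
Then $\operatorname{tr}M=\operatorname{tr}D=2$, yet $\operatorname{tr}(D^{-1}M)=\frac65+\frac23=\frac{28}{15}<2$. The trouble is that $M$ and $D$ are large in the same direction. What is missing is a comparison that keeps track of directions.

## 5. The matrix of transported mass

A mass element far out in direction $n$ contributes $\gamma\,nn^T$ to $M$ but roughly $\frac{\gamma}{R^2}(I-nn^T)$ to $D$. So directions that gain in $M$ lose in $D$, and both changes are governed by the same matrix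
$$T=\int_{\Omega\setminus B}nn^T-\int_{B\setminus\Omega}nn^T,\qquad \operatorname{tr}T=|\Omega\setminus B|-|B\setminus\Omega|=0 .$$
Define
$$\tilde M=M_BI+\gamma T,\qquad P=D_BI-\frac\gamma{R^2}T .$$

**Lemma 2.** $M\ge\tilde M$, $D\le P$, and
$$\tilde M+R^2P=Z\,I.\tag{7}$$
More precisely,
$$M-\tilde M=\int_{B\setminus\Omega}(\gamma-g^2)\,nn^T,\tag{8}$$
$$\Delta:=P-D=\int_{\Omega\setminus B}\gamma\Big(\frac1{R^2}-\frac1{r^2}\Big)(I-nn^T)+\int_{B\setminus\Omega}\Big[g'^2nn^T+\Big(\frac{g^2}{r^2}-\frac\gamma{R^2}\Big)(I-nn^T)\Big]\ge0.\tag{9}$$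

**Step 1: the mass matrix.** By rotational symmetry $\int_Bg^2nn^T$ is a multiple of $I$, with trace $NM_B$, so it equals $M_BI$. As $g^2=\gamma$ outside $B$,
$$M=M_BI+\int_{\Omega\setminus B}\gamma\,nn^T-\int_{B\setminus\Omega}g^2\,nn^T .$$
Subtracting $\tilde M=M_BI+\int_{\Omega\setminus B}\gamma\,nn^T-\int_{B\setminus\Omega}\gamma\,nn^T$ gives (8).

**Step 2: the energy matrix.** In the same way the integral over $B$ in place of $\Omega$ is $D_BI$. Outside $B$, $g'=0$ and $g^2=\gamma$, so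
$$D=D_BI+\int_{\Omega\setminus B}\frac\gamma{r^2}(I-nn^T)-\int_{B\setminus\Omega}\Big[g'^2nn^T+\frac{g^2}{r^2}(I-nn^T)\Big].$$
Because $|\Omega\setminus B|=|B\setminus\Omega|$, the identity parts cancel in
$$\int_{\Omega\setminus B}(I-nn^T)-\int_{B\setminus\Omega}(I-nn^T)=-T,$$
so $P=D_BI+\frac\gamma{R^2}\int_{\Omega\setminus B}(I-nn^T)-\frac\gamma{R^2}\int_{B\setminus\Omega}(I-nn^T)$. Subtracting $D$ gives (9).

**Step 3: signs and the identity.** In $B$ we have $g^2\le\gamma$ and $g/r\ge g(R)/R$; outside $B$ we have $r\ge R$. The matrices $nn^T$ and $I-nn^T$ are nonnegative, so (8) and (9) are nonnegative. Finally the $T$-terms cancel in $\tilde M+R^2P=(M_B+R^2D_B)I=ZI$. $\square$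

Note that $P\ge D>0$. The matrix $\tilde M$, on the other hand, need not be positive. For $N=2$ take the rectangle $(-a/2,a/2)\times(-b/2,b/2)$ with $ab=\pi R^2$ and $b\to0$. By symmetry it is centered in the sense of (5). On $\Omega\setminus B$ we have $n_2^2\le b^2/(4R^2)$, and $|\Omega\cap B|\le2Rb$. So $e_2^TTe_2\to-\int_Bn_2^2=-\frac12|B|$, and
$$e_2^T\tilde Me_2\ \to\ M_B-\frac\gamma2|B|=\frac12\int_B(g^2-\gamma)<0 .$$
This is why signs need attention in the next section, and why the stability proof will split into two cases.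

## 6. One eigenvalue at a time

Let $t_1\ge\dots\ge t_N$ be the eigenvalues of $T$, with orthonormal eigenvectors $v_1,\dots,v_N$; $\sum_jt_j=0$. The corresponding eigenvalues of $\tilde M$ and $P$ are
$$\tilde M_j=M_B+\gamma t_j,\qquad P_j=D_B-\frac\gamma{R^2}t_j,$$
with $P_j\ge v_j^TDv_j>0$ and $\tilde M_j+R^2P_j=Z$. As $j$ grows, $\tilde M_j$ decreases and $P_j$ increases.

**Proposition 3.** For $1\le j\le N$,
$$\frac1{\mu_{j+1}(\Omega)}\ \ge\ \frac{\tilde M_j}{P_j}=\frac Z{P_j}-R^2 .\tag{10}$$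

*Proof.* The equality is (7). If $\tilde M_j\le0$, the inequality is trivial. Let $\tilde M_j>0$ and $\theta=\tilde M_j/P_j$. For $i\le j$ we have $t_i\ge t_j$, so $\tilde M_i\ge\tilde M_j>0$ and $0<P_i\le P_j$; hence $\tilde M_i\ge\theta P_i$. For $e=\sum_{i\le j}c_iv_i\ne0$, Lemma 2 gives
$$e^TMe\ \ge\ \sum_{i\le j}\tilde M_ic_i^2\ \ge\ \theta\sum_{i\le j}P_ic_i^2\ \ge\ \theta\,e^TDe .$$
So on the $j$-dimensional space $\{u_e:e\in\operatorname{span}(v_1,\dots,v_j)\}$ of mean-zero functions, $\int|\nabla u|^2\le\theta^{-1}\int u^2$. By Section 2, $\mu_{j+1}(\Omega)\le1/\theta$. $\square$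

## 7. Summation: Theorems 1 and 2

**Step 1: inequality (2).** The aim is to turn (10) into something linear in $P_j$, because $\sum_jP_j=ND_B$ is known exactly ($\operatorname{tr}T=0$). By (10), $R^2+1/\mu_{j+1}\ge Z/P_j>0$, so
$$\frac1{R^2+1/\mu_{j+1}(\Omega)}\le\frac{P_j}Z.$$
By (4), $Z=D_B(R^2+1/\mu_B)$. Summing over $j$,
$$\sum_{i=2}^{N+1}\frac1{R^2+1/\mu_i(\Omega)}\ \le\ \frac{ND_B}Z=\frac N{R^2+1/\mu_B}.\tag{11}$$
Since $\frac1{1+R^2\mu}=1-\frac{R^2}{R^2+1/\mu}$, (11) is exactly (2).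

**Step 2: inequality (1).** Put
$$u_i=\frac1{1+R^2\mu_i(\Omega)}\in(0,1),\qquad u_B=\frac1{1+R^2\mu_B},\qquad k(u)=\frac u{1-u},$$
so that $\frac1{R^2\mu_i}=k(u_i)$. The function $k$ is convex on $[0,1)$ and $k'(u_B)=(1-u_B)^{-2}>1$. The tangent line at $u_B$ and then (2) give
$$\frac1{R^2}\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}=\sum_{i=2}^{N+1}k(u_i)\ \ge\ Nk(u_B)+k'(u_B)\sum_{i=2}^{N+1}(u_i-u_B)\ \ge\ Nk(u_B)=\frac N{R^2\mu_B}.\tag{12}$$

If one wants only (1), there is a shorter way: sum (10) and use the arithmetic–harmonic mean inequality, $\sum_j\frac1{\mu_{j+1}}\ge Z\sum_j\frac1{P_j}-NR^2\ge\frac{NZ}{D_B}-NR^2=\frac N{\mu_B}$. The detour through (2) pays off in Sections 8 and 9.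

**Step 3: equality.** By Lemma 1 balls give equality in both theorems. Conversely, equality in (1) forces $\sum(u_i-u_B)=0$ by (12), that is, equality in (2). Equality in (2) forces equality in (10) for every $j$, since (11) was obtained by summing. Use $j=1$. Here $t_1\ge0$, so $\tilde M_1\ge M_B>0$, and
$$\frac1{\mu_2}\ \ge\ \frac{v_1^TMv_1}{v_1^TDv_1}\ \ge\ \frac{\tilde M_1}{v_1^TDv_1}\ \ge\ \frac{\tilde M_1}{P_1}.$$
Equality throughout gives $v_1^TMv_1=\tilde M_1$, which by (8) says
$$\int_{B\setminus\Omega}(\gamma-g^2)(n\cdot v_1)^2=0 .$$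
The integrand is positive almost everywhere in $B$, so $|B\setminus\Omega|=0$, and hence $|\Omega\setminus B|=0$.

It remains to pass from null sets to sets. The open set $\Omega\setminus\overline B$ is null, hence empty, so $\Omega\subset\operatorname{int}\overline B=B$. Since $|B\setminus\Omega|=0$, $\Omega$ is dense in $B$, so $B\subset\operatorname{int}\overline\Omega$. For a Lipschitz open set $\operatorname{int}\overline\Omega=\Omega$. Thus $\Omega=B$, which proves Theorems 1 and 2. $\blacksquare$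

**Remark.** Since $u_2\ge u_3\ge\cdots$, the average of the first $k$ of $u_2,\dots,u_{N+1}$ is at least the average of all $N$. So $\sum_{i=2}^{k+1}\frac1{1+R^2\mu_i}\ge\frac k{1+R^2\mu_B}$ for $1\le k\le N$. For $k=1$ this is the Szegő–Weinberger inequality $\mu_2(\Omega)\le\mu_B$.

## 8. Other powers: a tangent line and a pair of balls

**Step 1: reducing part (a) to one function.** Let $k_p(u)=\big(\frac u{1-u}\big)^p$ on $[0,1)$, so $(R^2\mu_i)^{-p}=k_p(u_i)$, and let $\ell$ be its tangent line at $u_B$, which has positive slope. If $k_p\ge\ell$ on $[0,1)$, then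
$$\sum_ik_p(u_i)\ge\sum_i\ell(u_i)=Nk_p(u_B)+k_p'(u_B)\sum_i(u_i-u_B)\ge Nk_p(u_B)$$
by (2), which is (a).

**Step 2: $k_p\ge\ell$.** Logarithmic differentiation gives
$$\frac{k_p'}{k_p}=\frac p{u(1-u)},\qquad \frac{k_p''}{k_p'}=\frac{p-1}u+\frac{p+1}{1-u}=\frac{p-1+2u}{u(1-u)} .$$
If $p\ge1$, $k_p$ is convex and we are done. Let $p_N\le p<1$. Since $R^2\mu_B=\kappa_N^2$, $p_N=\frac{R^2\mu_B}{1+R^2\mu_B}=1-u_B$. Put $a=\frac{1-p}2$: $k_p$ is concave on $[0,a]$ and convex on $[a,1)$. As $u_B=1-p_N\ge1-p>a$, the tangency point lies in the convex part, so $k_p\ge\ell$ on $[a,1)$. At $0$,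
$$\ell(0)=k_p(u_B)-u_Bk_p'(u_B)=k_p(u_B)\Big(1-\frac p{1-u_B}\Big)\le0=k_p(0),$$
exactly because $p\ge p_N=1-u_B$. On $[0,a]$ the concave function $k_p$ lies above its chord, and at both endpoints the chord is at least $\ell$. Hence $k_p\ge\ell$ everywhere, and (a) is proved.

**Step 3: the domains for part (b).** We want a domain on which only $\mu_2$ is small. Let $U_\varepsilon$ be the union of the unit balls $B^\varepsilon_\pm$ centered at $\pm(1-\varepsilon)e_1$, for small $\varepsilon>0$. It is connected. Writing $x=(x_1,x')$, near the edge $\{x_1=0\}\cap\partial U_\varepsilon$ it is the set $|x'|<\rho(|x_1|)$ with $\rho(t)=\sqrt{1-(t-1+\varepsilon)^2}$, which is Lipschitz near $t=0$. So $U_\varepsilon$ is a Lipschitz domain.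

**Step 4: claim that $\liminf_{\varepsilon\to0}\mu_3(U_\varepsilon)\ge\kappa_N^2$.** Suppose $\mu_3(U_\varepsilon)\to\ell_0<\kappa_N^2$ along a sequence. Take $L^2$-orthonormal eigenfunctions $u^1,u^2,u^3$ for $\mu_1,\mu_2,\mu_3$. Restrict each to $B^\varepsilon_\pm$ and translate to the fixed unit ball $B_1$, obtaining $w^i_\pm$. These are bounded in $H^1(B_1)$, since $\int|\nabla u^i|^2=\mu_i\le\mu_3$. Along a subsequence they converge weakly in $H^1(B_1)$ and strongly in $L^2(B_1)$.

The overlap $B^\varepsilon_+\cap B^\varepsilon_-$ corresponds to subsets $O_\varepsilon$ of $B_1$ that shrink to a boundary point. If $w_\varepsilon\to w$ in $L^2(B_1)$, then $\|w_\varepsilon\|_{L^2(O_\varepsilon)}\le\|w_\varepsilon-w\|_{L^2(B_1)}+\|w\|_{L^2(O_\varepsilon)}\to0$. So counting the overlap twice does not matter in the limit: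
$$\int_{B_1}w^i_+w^k_++\int_{B_1}w^i_-w^k_-=\delta_{ik}+\int_{B^\varepsilon_+\cap B^\varepsilon_-}u^iu^k\ \to\ \delta_{ik},$$
and the limits are three orthonormal elements of $L^2(B_1)\oplus L^2(B_1)$.

Let $K\subset B_1$ be compact. For small $\varepsilon$ the overlap misses both translates of $K$, so they are disjoint, and for $c\in\mathbb R^3$ the combinations $\sum_ic_iw^i_\pm$ satisfy
$$\int_K\Big|\nabla\sum_ic_iw^i_+\Big|^2+\int_K\Big|\nabla\sum_ic_iw^i_-\Big|^2\le\int_{U_\varepsilon}\Big|\nabla\sum_ic_iu^i\Big|^2=\sum_i\mu_ic_i^2\le\mu_3(U_\varepsilon)|c|^2 .$$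
By weak lower semicontinuity the limits satisfy the same with $\ell_0|c|^2$ on the right. Let $K\uparrow B_1$: on a three-dimensional subspace of $H^1(B_1)\oplus H^1(B_1)$ the Rayleigh quotient is at most $\ell_0$. By min–max the third Neumann eigenvalue of two disjoint unit balls is at most $\ell_0<\kappa_N^2$. But the eigenvalues of two disjoint unit balls are those of one unit ball, each taken twice: $0,0,\kappa_N^2,\dots$. This is a contradiction.

**Step 5: conclusion of (b).** The ball of volume $|U_\varepsilon|$ has radius $R_\varepsilon\to2^{1/N}$, so $\mu_B\to\kappa_N^22^{-2/N}$. Keeping only $i\ge3$ and using $\mu_i\ge\mu_3$, for $q>0$,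
$$\liminf_{\varepsilon\to0}\ \frac{\frac1N\sum_{i=2}^{N+1}\mu_i(U_\varepsilon)^q}{\mu_B^q}\ \ge\ \frac{N-1}N\,2^{2q/N}\ >\ 1\quad\text{if }q>q_N .$$
So the inequality fails for $U_\varepsilon$ with $\varepsilon$ small. Finally, $q_N<1$ means $\big(\frac N{N-1}\big)^N<4$, that is, $(1-\frac1N)^N>\frac14$. The left side is strictly increasing in $N$: by the arithmetic–geometric mean inequality for $1$ and $N$ copies of $1-\frac1N$, $(1-\frac1N)^N<\big(\frac{1+N-1}{N+1}\big)^{N+1}=(1-\frac1{N+1})^{N+1}$. At $N=2$ it equals $\frac14$, so it exceeds $\frac14$ for $N\ge3$. $\blacksquare$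

## 9. Stability: keeping the discarded matrix $\Delta$

All quantities in Theorem 4 are scale invariant, so let $R=1$. Then $M_B,D_B,\gamma,Z,\mu_B$ depend only on $N$. Set
$$m=|B\setminus\Omega|=|\Omega\setminus B|,\qquad v=\frac m{\omega_N}\in[0,1],\qquad \mathcal A(\Omega)\le\frac{|\Omega\triangle B|}{|\Omega|}=2v,$$
and let $\delta$ be the left side of the first estimate. We show $\delta\ge c\,v^2$ with $c>0$ depending only on $N$. The gain comes from $\Delta=P-D$, which the proof of (2) threw away. Recall $M_B/Z=\frac1{1+\mu_B}$ and $D_B/Z=\frac1{1+1/\mu_B}$.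

**Step 1: the case $m\le M_B/(2\gamma)$, matrix part.** Here $\tilde M$ is positive, and we can use all directions at once. Since $T\ge-\int_{B\setminus\Omega}nn^T\ge-mI$, $\tilde M\ge(M_B-\gamma m)I\ge\frac{M_B}2I$. Let $\lambda_1\ge\dots\ge\lambda_N>0$ be the eigenvalues of $A=D^{-1/2}\tilde MD^{-1/2}$. As $M\ge\tilde M$, the argument for (6) gives $1/\mu_{j+1}\ge\lambda_j$. By (7), $D+\tilde M=P-\Delta+\tilde M=ZI-\Delta$, which is positive. So the eigenvalues of $\Delta\ge0$ lie in $[0,Z)$. Since $\frac1{1+\mu}=\frac{1/\mu}{1+1/\mu}$ increases with $1/\mu$,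
$$\sum_{i=2}^{N+1}\frac1{1+\mu_i}\ \ge\ \sum_j\frac{\lambda_j}{1+\lambda_j}=\operatorname{tr}\big[A(I+A)^{-1}\big]=\operatorname{tr}\big[\tilde M(D+\tilde M)^{-1}\big]=\operatorname{tr}\big[\tilde M(ZI-\Delta)^{-1}\big].$$
The middle equality holds because $I+A=D^{-1/2}(D+\tilde M)D^{-1/2}$, so $A(I+A)^{-1}=D^{-1/2}\tilde M(D+\tilde M)^{-1}D^{1/2}$. For $0\le x<Z$ we have $(Z-x)^{-1}\ge Z^{-1}+Z^{-2}x$. Hence $(ZI-\Delta)^{-1}\ge Z^{-1}I+Z^{-2}\Delta$, and since $\tilde M\ge\frac{M_B}2I$ and $\operatorname{tr}\tilde M=NM_B$,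
$$\sum_{i=2}^{N+1}\frac1{1+\mu_i}\ \ge\ \frac{\operatorname{tr}\tilde M}Z+\frac{\operatorname{tr}(\tilde M\Delta)}{Z^2}\ \ge\ \frac{NM_B}Z+\frac{M_B}{2Z^2}\operatorname{tr}\Delta .$$
So $\delta\ge\frac{M_B}{2Z^2}\operatorname{tr}\Delta$.

**Step 2: the same case, lower bound for $\operatorname{tr}\Delta$.** Keep only the part of (9) outside $B$: $\operatorname{tr}\Delta\ge(N-1)\gamma\int_{\Omega\setminus B}(1-r^{-2})\,dx$. As $1-r^{-2}$ increases with $r$ and $|\Omega\setminus B|=m$, the integral is at least its value over the shell of volume $m$ touching $B$, which is $\{1<r<(1+v)^{1/N}\}$. With $s=r^N-1$ that value is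
$$\omega_N\int_0^v\big(1-(1+s)^{-2/N}\big)\,ds\ \ge\ \omega_N\big(1-2^{-2/N}\big)\frac{v^2}2 .$$
Indeed, the integrand is concave in $s$ and vanishes at $0$, so on $[0,1]$ it is at least $s$ times its value at $1$; and $v\le1$. So $\delta\ge c\,v^2$ in this case.

**Step 3: the case $m>m_1:=M_B/(2\gamma)$.** Now $\tilde M$ may be indefinite, but a gain in one direction is enough, because we only need a constant. Put $\Delta_{11}=v_1^T\Delta v_1$. Since $t_1\ge0$, $\tilde M_1\ge M_B$. The test function $u_{v_1}$ gives $\frac1{\mu_2}\ge\frac{\tilde M_1}{P_1-\Delta_{11}}$, where $P_1-\Delta_{11}=v_1^TDv_1>0$. With $\tilde M_1+P_1=Z$, so that $Z-\Delta_{11}>0$,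
$$\frac1{1+1/\mu_2}\le\frac{P_1-\Delta_{11}}{Z-\Delta_{11}}=1-\frac{\tilde M_1}{Z-\Delta_{11}}\le1-\frac{\tilde M_1}Z-\frac{\tilde M_1\Delta_{11}}{Z^2}\le\frac{P_1}Z-\frac{M_B\Delta_{11}}{Z^2}.$$
For $j\ge2$, (10) gives $\frac1{1+1/\mu_{j+1}}\le P_j/Z$. Summing, with $\sum_jP_j=ND_B$ and $\frac1{1+\mu}=1-\frac1{1+1/\mu}$, we get $\delta\ge M_B\Delta_{11}/Z^2$.

To bound $\Delta_{11}$ keep only the part of (9) inside $B$. Its integrand, tested with $v_1$, is a convex combination of $g'^2$ and $g^2/r^2-\gamma$, with weights $(n\cdot v_1)^2$ and $1-(n\cdot v_1)^2$. Hence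
$$\Delta_{11}\ge\int_{B\setminus\Omega}h(|x|)\,dx,\qquad h(r)=\min\Big\{g'(r)^2,\ \frac{g(r)^2}{r^2}-\gamma\Big\}>0\ \text{ on }(0,1).$$
As $s\downarrow0$, $|\{x\in B:h<s\}|\to0$. Choose $s>0$, depending only on $N$, with $|\{x\in B:h<s\}|\le m_1/2$. Then $h\ge s$ on a part of $B\setminus\Omega$ of measure at least $m-m_1/2\ge m_1/2$, so $\Delta_{11}\ge sm_1/2$. Thus $\delta\ge c'\ge c'v^2$ with $c'=c'(N)>0$.

**Step 4: both estimates.** In both cases $\delta\ge c\,v^2\ge\frac c4\mathcal A(\Omega)^2$. By (12) with $R=1$,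
$$\sum_{i=2}^{N+1}\frac1{\mu_i}-\frac N{\mu_B}\ \ge\ k'(u_B)\,\delta\ \ge\ \delta,\tag{13}$$
because $k'(u_B)>1$. This gives the second estimate.

## 10. Ellipsoids and the exponent 2

To see that no smaller exponent is possible, deform the unit ball $B$ (so $R=1$). Let
$$A_\varepsilon=\operatorname{diag}(e^\varepsilon,e^{-\varepsilon},1,\dots,1),\qquad E_\varepsilon=A_\varepsilon B,\qquad |E_\varepsilon|=\omega_N .$$
We show that both deficits are $O(\varepsilon^2)$ while $\mathcal A(E_\varepsilon)\ge c|\varepsilon|$.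

**Step 1: one fixed space.** The purpose is to write all $\mu_i(E_\varepsilon)$ as eigenvalues of operators on one Hilbert space. Let $H=\{u\in H^1(B):\int_Bu=0\}$ with inner product $\langle u,w\rangle=\int_B\nabla u\cdot\nabla w$, a Hilbert space by the Poincaré inequality. Define $K$ and $C_\varepsilon$ on $H$ by
$$\langle Ku,w\rangle=\int_Buw,\qquad \langle C_\varepsilon u,w\rangle=\int_BA_\varepsilon^{-2}\nabla u\cdot\nabla w .$$
If $u$ lives on $E_\varepsilon$ and $U(y)=u(A_\varepsilon y)$, then $\nabla u=A_\varepsilon^{-1}\nabla U$, and $\det A_\varepsilon=1$. So mean zero is preserved, and the eigenvalue problem on $E_\varepsilon$ for mean-zero functions becomes $C_\varepsilon U=\mu KU$. With $y=C_\varepsilon^{1/2}U$ this reads $L_\varepsilon y=\mu^{-1}y$, where $L_\varepsilon=C_\varepsilon^{-1/2}KC_\varepsilon^{-1/2}$. Thus the numbers $1/\mu_i(E_\varepsilon)$, $i\ge2$, are the eigenvalues of the self-adjoint operator $L_\varepsilon$. It is compact because $K$ is: $\|Ku\|_H^2=\int_Bu\,Ku\le C\|u\|_{L^2}\|Ku\|_H$,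 so $\|Ku\|_H\le C\|u\|_{L^2}$, and $H$ embeds compactly in $L^2$.

**Step 2: the sum is analytic in $\varepsilon$.** We have $C_\varepsilon=e^{-2\varepsilon}X_1+e^{2\varepsilon}X_2+X_3$ with fixed bounded operators $X_i$, and $C_0=I$. So $C_\varepsilon^{-1/2}$, given by the binomial series in $C_\varepsilon-I$, and hence $L_\varepsilon$, are norm-analytic near $\varepsilon=0$. By Lemma 1 the top eigenvalue $1/\mu_B$ of $L_0=K$ is isolated, of multiplicity exactly $N$. Let $\mathcal C$ be a small circle around it that encloses no other point of the spectrum of $L_0$. For small $\varepsilon$ the Riesz projection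
$$\Pi_\varepsilon=\frac1{2\pi i}\oint_{\mathcal C}(\zeta-L_\varepsilon)^{-1}d\zeta$$
is analytic in $\varepsilon$ and has constant rank $N$. The spectrum of $L_\varepsilon$ lies within $\|L_\varepsilon-L_0\|$ of that of $L_0$, so the enclosed eigenvalues are the $N$ largest. Therefore
$$S(\varepsilon)=\sum_{i=2}^{N+1}\frac1{\mu_i(E_\varepsilon)}$$
is the trace of $L_\varepsilon$ on the range of $\Pi_\varepsilon$. It is analytic near $0$ (Kato, *Perturbation Theory for Linear Operators*, Ch. II §1 and Ch. VII §1). Directly: if $\varphi_1,\dots,\varphi_N$ is a basis of the range of $\Pi_0$, then for small $\varepsilon$ the vectors $\varphi_i(\varepsilon)=\Pi_\varepsilon\varphi_i$ are a basis of the range of $\Pi_\varepsilon$. With the analytic matrices $Q_{ij}=\langle\varphi_i(\varepsilon),\varphi_j(\varepsilon)\rangle$, invertible near $0$, and $F_{ij}=\langle L_\varepsilon\varphi_i(\varepsilon),\varphi_j(\varepsilon)\rangle$, we have $S(\varepsilon)=\operatorname{tr}(Q^{-1}F)$.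

**Step 3: the deficits are $O(\varepsilon^2)$.** Exchanging $x_1$ and $x_2$ turns $E_\varepsilon$ into $E_{-\varepsilon}$, so $S$ is even. An even analytic function satisfies $S(\varepsilon)-S(0)=O(\varepsilon^2)$, and $S(0)=N/\mu_B$. By (13) also $\delta\le S(\varepsilon)-S(0)=O(\varepsilon^2)$.

**Step 4: the asymmetry is at least $c|\varepsilon|$.** First we show that the best ball is the centered one. For $0\le t\le1$, convexity gives
$$(1-t)\big(E_\varepsilon\cap(B+p)\big)+t\big(E_\varepsilon\cap(B+q)\big)\subset E_\varepsilon\cap\big(B+(1-t)p+tq\big).$$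
So by the Brunn–Minkowski inequality $p\mapsto|E_\varepsilon\cap(B+p)|^{1/N}$ is concave on its support. It is even, since $E_\varepsilon=-E_\varepsilon$ and $B=-B$, hence it is maximal at $p=0$. As $|E_\varepsilon\triangle(B+p)|=2\omega_N-2|E_\varepsilon\cap(B+p)|$, we get $\mathcal A(E_\varepsilon)=|E_\varepsilon\triangle B|/\omega_N$.

Now $\rho n\in E_\varepsilon$ means $\rho^2|A_\varepsilon^{-1}n|^2<1$, so the radial function of $E_\varepsilon$ is
$$\rho(n)=\Big(e^{-2\varepsilon}n_1^2+e^{2\varepsilon}n_2^2+\sum_{i\ge3}n_i^2\Big)^{-1/2}=1+\varepsilon(n_1^2-n_2^2)+O(\varepsilon^2)$$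
uniformly in $n$. Hence
$$|E_\varepsilon\triangle B|=\frac1N\int_{S^{N-1}}|\rho(n)^N-1|\,dn=|\varepsilon|\int_{S^{N-1}}|n_1^2-n_2^2|\,dn+O(\varepsilon^2)\ \ge\ c|\varepsilon|$$
with $c>0$ for small $\varepsilon$.

**Step 5: conclusion.** Along this family $\mathcal A(E_\varepsilon)\to0$, $\mathcal A(E_\varepsilon)>0$ for small $\varepsilon\ne0$, and both deficits are $O(\varepsilon^2)=O(\mathcal A(E_\varepsilon)^2)$. If one of the estimates held with $c\,\mathcal A^\alpha$, $c>0$ and $\alpha<2$, then $\mathcal A(E_\varepsilon)^{\alpha-2}$ would stay bounded as $\varepsilon\to0$, which is false. This completes the proof of Theorem 4. $\blacksquare$
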